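# From separate to joint continuity: semitopological groups that are dense $G_\delta$-subspaces of feebly compact spaces

Throughout, *space* means regular topological $T_1$-space, and $\mathbb N=\{1,2,\dots\}$.

## 1. The theorem, and what its words mean

**Theorem 1.** Let $A$ be a semitopological group. If $A$ has countable tightness and $A$ is a dense $G_\delta$-subspace of a feebly compact space $Y$, then $A$ is a topological group.

In plain words: we have a group with a topology in which multiplication is continuous only in each variable separately, and nothing is assumed about inversion. A mild countability condition and a mild completeness condition then give joint continuity of multiplication and continuity of inversion. Here are the terms.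

**Definition (semitopological group).** A group with a topology in which all maps $x\mapsto ax$ and $x\mapsto xa$ are continuous. Each translation is then a homeomorphism, its inverse being translation by $a^{-1}$. A *topological group* has jointly continuous multiplication and continuous inversion.

*Example.* The Sorgenfrey line $\mathbb S$ is $\mathbb R$ with addition and with the half-open intervals $[a,b)$ as a base. Translations are homeomorphisms, so it is a semitopological group. It is not a topological group: $x\mapsto -x$ is not continuous at $0$, since no $[0,\varepsilon)$ is mapped into $[0,1)$.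

**Definition (countable tightness).** Whenever $x\in\mathrm{cl}\,H$, there is a countable $C\subseteq H$ with $x\in\mathrm{cl}\,C$.

*Example.* First countable spaces have it. The product $2^{\mathbb R}$ does not: let $H$ be the set of functions with countable support. The constant function $1$ is in $\mathrm{cl}\,H$, but for a countable $C\subseteq H$ there is a coordinate outside all supports of members of $C$, and there every member of $C$ is $0$.

**Definition (feebly compact).** Every locally finite family of nonempty open subsets is finite.

*Example.* Compact spaces are feebly compact; an infinite discrete space is not, because of the family of its singletons.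

**Definition ($G_\delta$-subspace).** $A\subseteq Y$ is a $G_\delta$-subspace if it is the intersection of countably many open subsets of $Y$.

*Example.* $\mathbb R$ is a dense open subspace of the compact space $[-\infty,\infty]$, hence a dense $G_\delta$-subspace.

The hypotheses do real work. Consider $\mathbb Z$ with addition and the cofinite topology. It is $T_1$ and countable, its shifts are homeomorphisms, and any two nonempty open sets meet, so a locally finite family of nonempty open sets is finite. But addition is not jointly continuous: $U+V=\mathbb Z$ for all nonempty open $U,V$, so no such $U+V$ lies in the neighbourhood $\mathbb Z\setminus\{1\}$ of $0$. What is missing is regularity. Some tightness-type hypothesis is needed too: by an example of Korovin (1992; see Arhangel'skii–Tkachenko, *Topological Groups and Related Structures*) there are pseudocompact Tychonoff semitopological groups that are not topological groups. A pseudocompact Tychonoff space is feebly compact, and it is a $G_\delta$-subspace of itself.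

## 2. Tame sequences and a game

The space $Y$ will be used once, to produce a strategy in a game on $A$.

**Definition (accumulation point, tame).** A point $z$ is an *accumulation point* of a sequence $(W_n)$ of sets if every neighbourhood of $z$ meets $W_n$ for infinitely many $n$. Then $z\in\mathrm{cl}\bigcup_{n\ge k}W_n$ for every $k$. A decreasing sequence $(U_n)$ of nonempty open subsets of $A$ is *tame* if every sequence of nonempty open sets $W_n\subseteq U_n$ has an accumulation point in $A$.

If $(U_n)$ is tame and $V_n\subseteq U_n$ are nonempty, open and decreasing, then $(V_n)$ is tame. Images of tame sequences under homeomorphisms of $A$ are tame. In $\mathbb R$ the sequence of sets $(n,\infty)$ is not tame, and every decreasing sequence of nonempty bounded open sets is.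

**Definition (the game $\mathcal G(A)$).** Players $\beta$ and $\alpha$ choose nonempty open sets $B_1\supseteq U_1\supseteq B_2\supseteq U_2\supseteq\cdots$ of $A$; $\beta$ chooses the $B_n$ and $\alpha$ the $U_n$. Player $\alpha$ wins iff $(U_n)$ is tame.

*Example 1.* In a complete metric space $\alpha$ wins by playing sets $U_n$ of diameter at most $1/n$. If $W_n\subseteq U_n$ are nonempty, choose $w_n\in W_n$; the sequence $(w_n)$ is Cauchy, and its limit is an accumulation point of $(W_n)$.

*Example 2.* In $\mathbb Q=\{q_1,q_2,\dots\}$ player $\beta$ wins by choosing $B_{n+1}\subseteq U_n$ with $q_n\notin\mathrm{cl}\,B_{n+1}$. An accumulation point of $(U_n)$ would lie in every $\mathrm{cl}\,B_{n+1}$, so it could be none of the $q_n$.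

*Example 3.* In $\mathbb S$ player $\beta$ wins as well. Given $U_n$, $\beta$ picks $[a_n,b_n)\subseteq U_n$ with $a_n<b_n\le a_n+1/n$, lets $m_n$ be the midpoint of $a_n$ and $b_n$, and plays $B_{n+1}=[m_n,b_n)$. Put $W_n=[a_n,m_n)\subseteq U_n$, and let $z$ be the common point of the intervals $[m_n,b_n]$, which are nested with lengths tending to $0$. All $W_n$ lie to the left of $z$, so the neighbourhood $[z,\infty)$ of $z$ meets none of them. A point $y\ne z$ has a Euclidean neighbourhood missing all but finitely many $W_n$, since $W_n\subseteq[m_{n-1},b_{n-1})$. So $(W_n)$ has no accumulation point. (The space $\mathbb S$ is a Baire space: its nonempty open sets have nonempty Euclidean interior, so each dense open set contains a Euclidean dense open set. So in Theorem 2 below the game hypothesis cannot be weakened to the Baire property.)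

**Lemma 1.** If $A$ is a dense $G_\delta$-subspace of a feebly compact space $Y$, then $\alpha$ has a winning strategy in $\mathcal G(A)$.

*Proof.* **Step 1: extend open sets from $A$ to $Y$.** For $U$ open in $A$ put $\tilde U=Y\setminus\mathrm{cl}_Y(A\setminus U)$. This is open in $Y$, and $\tilde U\cap A=A\setminus\mathrm{cl}_A(A\setminus U)=U$. Since $A$ is dense in $Y$, $U$ is dense in $\tilde U$.

**Step 2: the strategy.** Let $A=\bigcap_nO_n$ with $O_n$ open in $Y$. Given $B_n$, $\alpha$ picks $x\in B_n$. The set $\tilde B_n\cap O_n$ is a neighbourhood of $x$ in $Y$, so by regularity there is an open $L\ni x$ in $Y$ with $\mathrm{cl}_YL\subseteq\tilde B_n\cap O_n$. Player $\alpha$ answers $U_n=L\cap A$. Then $x\in U_n\subseteq\tilde B_n\cap A=B_n$ and $\mathrm{cl}_YU_n\subseteq O_n$.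

**Step 3: $(U_n)$ is tame; first find an accumulation point in $Y$.** Let $W_n\subseteq U_n$ be nonempty and open in $A$. Suppose $(\tilde W_n)$ has no accumulation point in $Y$. Then every point of $Y$ has a neighbourhood meeting $\tilde W_n$ for only finitely many $n$, so the family $\{\tilde W_n:n\in\mathbb N\}$ is locally finite, hence finite. So one set equals $\tilde W_n$ for infinitely many $n$, and each of its points is an accumulation point, a contradiction. Let $z\in Y$ be an accumulation point of $(\tilde W_n)$.

**Step 4: show that $z\in A$ and that $z$ works in $A$.** Since $W_m$ is dense in $\tilde W_m$, for every $n$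
$$z\in\mathrm{cl}_Y\bigcup_{m\ge n}\tilde W_m\subseteq \mathrm{cl}_Y\bigcup_{m\ge n}W_m\subseteq\mathrm{cl}_YU_n\subseteq O_n ,$$
so $z\in A$. If $B$ is an open neighbourhood of $z$ in $A$, then $\tilde B\cap\tilde W_n\neq\emptyset$ for infinitely many $n$; this set is open in $Y$, so it meets $A$, that is, $B\cap W_n\ne\emptyset$. $\square$

Countable tightness is used only through a weaker condition.

**(T)** If $x\in\mathrm{cl}\,H$ with $H\subseteq A$, there is a countable $C\subseteq A$ with $x\in\mathrm{cl}(H\cap\mathrm{cl}\,C)$.

Countable tightness implies (T): take a countable $C\subseteq H$ with $x\in\mathrm{cl}\,C$; then $C\subseteq H\cap \mathrm{cl}\,C$. Separability also implies (T): take $C$ countable and dense. The space $2^{\mathbb R}$ is separable, since the indicator functions of finite unions of intervals with rational endpoints form a countable dense set. So it satisfies (T), although it is not countably tight.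

**Theorem 2.** If $A$ is a semitopological group with (T) and $\alpha$ has a winning strategy in $\mathcal G(A)$, then $A$ is a topological group.

Theorem 1 follows from Theorem 2 and Lemma 1. There is also a converse and classification.

**Theorem 3.** For a topological group $A$ the following are equivalent:

* (a) $A$ is a dense $G_\delta$-subspace of a feebly compact space;
* (b) $\alpha$ has a winning strategy in $\mathcal G(A)$;
* (c) the Raikov completion $\rho A$ is Čech-complete, and $A$ meets every nonempty $G_\delta$-subset of $\rho A$.

Consequently, for a semitopological group $A$ with (T) (for example, countably tight or separable), (a) and (b) are equivalent to each other and to "$A$ is a topological group satisfying (c)".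

Sections 3–8 treat Theorem 2, and Section 9 treats Theorem 3.

## 3. The compact metrizable case by Baire category, and where it stops

Let $A$ be a semitopological group whose topology is given by a compact metric $d$.

*Multiplication.* Fix $b\in A$ and let $V_1\supseteq V_2\supseteq\cdots$ be a base at $b$. Let $ab\in O'$ with $O'$ open, and let $U_0\ni a$ be open. Choose an open $O\ni ab$ with $\mathrm{cl}\,O\subseteq O'$ and shrink $U_0$ so that $U_0b\subseteq O$. Put
$$F_k=\{x\in U_0: xV_k\subseteq\mathrm{cl}\,O\}=\bigcap_{y\in V_k}\{x\in U_0: xy\in \mathrm{cl}\,O\}.$$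
Each $F_k$ is closed in $U_0$ by continuity of right translations. The $F_k$ cover $U_0$: if $x\in U_0$ then $xb\in O$, and by continuity of left translation by $x$ some $V_k$ satisfies $xV_k\subseteq O$. By Baire's theorem some $F_k$ contains a nonempty open $U$, and then
$$\emptyset\ne U\subseteq U_0,\qquad UV_k\subseteq O' .\tag{1}$$
For $m\in\mathbb N$ let $D_m$ be the union of all open $U$ for which there is an open $V\ni b$ with $\mathrm{diam}(UV)\le1/m$. Applying (1) with $O'$ the ball of radius $1/(2m)$ around $ab$, we see that $D_m$ is dense. By Baire's theorem there is $a\in\bigcap_mD_m$, and multiplication is jointly continuous at $(a,b)$. It is then jointly continuous at every $(c,b)$, because $xy=(ca^{-1})\bigl((ac^{-1}x)\,y\bigr)$ and translations are continuous.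

*Inversion.* If $x_n\to x$, then every subsequence of $(x_n^{-1})$ has a further subsequence converging to some $y$. Along it $e=x_nx_n^{-1}\to xy$, so $y=x^{-1}$. Hence $x_n^{-1}\to x^{-1}$.

Now try this under the hypotheses of Theorem 2. The first step already breaks. The point $b$ need not have a countable base. A tame sequence $(G_n)$ of neighbourhoods of $b$ does exist (Lemma 2 below), so one may try $F_n=\{x\in U_0:xG_n\subseteq\mathrm{cl}\,O\}$. These sets are closed in $U_0$, but nothing makes them cover $U_0$: the neighbourhood $\{y:xy\in O\}$ of $b$ need not contain any $G_n$. If we index by all neighbourhoods of $b$ instead, the sets cover $U_0$ but are uncountably many, and Baire's theorem says nothing. The diameter trick and the convergent subsequences are lost as well. So we look at what a failure of (1) produces.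

**Standing conventions for Sections 4–8.** $A$ is as in Theorem 2, and a winning strategy for $\alpha$ is fixed; "$\alpha$ answers" means according to this strategy. If two plays run at the same time, each is a separate play against this strategy, though $\beta$'s moves in one may depend on the other. Closures and interiors are in $A$, and $e$ is the unit. The opposite group $A^{op}$ (same space, $a*b=ba$) satisfies the same hypotheses, so every lemma proved for $A$ holds for $A^{op}$.

**Lemma 2.** Every $b\in A$ has a tame sequence of open neighbourhoods.

*Proof.* Run a play in which $B_1=A$ and $\beta$ always chooses $B_{n+1}$ with $\mathrm{cl}\,B_{n+1}\subseteq U_n$, by regularity. Then $(U_n)$ is tame, so $(U_n)$ itself has an accumulation point $z$. For all $n$, $z\in\mathrm{cl}\,U_{n+1}\subseteq\mathrm{cl}\,B_{n+1}\subseteq U_n$. The sets $bz^{-1}U_n$ contain $b$ and form a tame sequence. $\square$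

## 4. Triangular patterns

Suppose (1) fails: for all nonempty open $U\subseteq U_0$ and open $V\ni b$ there are $x\in U$, $y\in V$ with $xy\notin O'$. Choose such a pair $x_1,y_1$, restrict $x$ to stay where $xy_1$ remains far away, restrict $y$ to stay where $x_1y$ remains close to $x_1b$, choose the next pair, and so on. We obtain points whose products $x_iy_n$ are near $ab$ for $i<n$ and far from it for $i>n$.

**Definition (triangular pattern).** Let $P\subseteq O$ be open. A *triangular pattern* for $(P,O)$ consists of tame sequences $(U_n),(V_n)$ and points $x_n\in U_n$, $y_n\in V_n$ with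
$$x_iy_n\in P\ \text{ for } i<n,\qquad x_iy_n\notin O\ \text{ for } i>n .\tag{2}$$

**Lemma 3.** Let $O$ be open and $p\in O$. There is an open $P$ with $p\in P\subseteq O$ such that there is no triangular pattern for $(P,O)$.

Every later step derives a contradiction from this lemma, so it is the heart of the proof.

*Tameness matters.* In $\mathbb S$ with $p=0$, $O=[0,1)$ and any open $P\ni 0$, say $[0,\delta)\subseteq P$, the points $x_i=\delta/i$, $y_n=-\delta/n$ satisfy (2) in additive notation: $x_i+y_n=\delta(1/i-1/n)$ is in $(0,\delta)$ for $i<n$ and is negative for $i>n$. But no tame $(V_n)$ has $y_n\in V_n$: choose $W_n=[y_n,y_n+\varepsilon_n)\subseteq V_n$ with $y_n+\varepsilon_n<0$ and $\varepsilon_n\to0$. These sets converge to $0$ from the left in the Euclidean sense, so they have no accumulation point in $\mathbb S$.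

*The compact metrizable case.* Take $P\ni p$ with $\mathrm{cl}\,P\subseteq O$. Pass to a common subsequence with $x_n\to x$ and $y_n\to y$. From $x_iy_n\in P$, letting $n\to\infty$ and then $i\to\infty$, we get $xy\in\mathrm{cl}\,P$. From $x_iy_n\notin O$ for $i>n$, letting $i\to\infty$ and then $n\to\infty$, we get $xy\notin O$. This is a contradiction, and only separate continuity was used.

*What goes wrong in general.* Tameness gives accumulation points of sequences of open sets, not of points. We can take an accumulation point $y$ of the open sets $\{y'\in V_k:x_iy'\in P\text{ for }i<k\}$, which contain $y_k$. Then $x_iy\in\mathrm{cl}\,P$ for all $i$. Given $y$ and an open $E\supseteq\mathrm{cl}\,P$, we can next take an accumulation point $x$ of the open sets $\{x'\in U_k: x'y\in E,\ x'y_n\notin\mathrm{cl}\,E_0\text{ for }n<k\}$, where $\mathrm{cl}\,E\subseteq E_0$ and $\mathrm{cl}\,E_0\subseteq O$. These contain $x_k$. Then $xy\in\mathrm{cl}\,E\subseteq E_0$ and $xy_n\notin E_0$ for all $n$. But $y$ is not a limit of the points $y_n$; it is only a limit of open sets around them, chosen before $x$ was known. So nothing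 prevents $xy\in E_0$.

*The way past this.* Replace $y$ by a virtual limit of the points $y_n$ themselves. Fix a nonprincipal ultrafilter $q$ on $\mathbb N$, and read "$x\cdot(\text{virtual limit})\in S$" as $\{n:xy_n\in S\}\in q$. Nothing says that multiplication by the virtual limit is continuous in $x$; we must prove enough of this. Two facts combine. Any countably many conditions on the virtual limit can be realized, up to closure, by an actual point of $A$ (part (i) below), and right translation by an actual point is continuous. Condition (T) reduces a failure of continuity to countably many conditions (part (ii)).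

## 5. Proof that there are no triangular patterns

Call open sets $E_0,\dots,E_m$ a *chain* if $\mathrm{cl}\,E_{j+1}\subseteq E_j$ for all $j<m$. (Members may be empty.) We often use: if $E$ is open, then $A\setminus E$ is closed and contains $A\setminus\mathrm{cl}\,E$, so
$$\mathrm{cl}(A\setminus\mathrm{cl}\,E)\subseteq A\setminus E.\tag{3}$$

*Proof of Lemma 3.* By regularity choose a chain $E_0,\dots,E_{12}$ with $p\in E_{12}$ and $\mathrm{cl}\,E_0\subseteq O$. Put $P=E_{12}$. Suppose there is a triangular pattern $U_n,V_n,x_n,y_n$ for $(P,O)$. Fix a nonprincipal ultrafilter $q$ on $\mathbb N$ and put, for $S\subseteq A$,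
$$T(S)=\{x\in A:\{n:xy_n\in S\}\in q\}.$$
Then $S\subseteq S'$ implies $T(S)\subseteq T(S')$, and $T(A\setminus S)=A\setminus T(S)$ because $q$ is an ultrafilter.

**(i) Realizing countably many conditions by one point.** *Given countably many pairs $(c_j,S_j)$, $j\in\mathbb N$, with $S_j$ open and $c_j\in T(S_j)$, there is $y\in A$ with $c_jy\in\mathrm{cl}\,S_j$ for all $j$.* (A finite list of pairs is covered by repeating pairs.)

For each $k$ the set $\{n:c_jy_n\in S_j\text{ for all }j\le k\}$ is a finite intersection of members of $q$, so it is in $q$ and is infinite. Hence it contains some $n\ge k$, and $y_n\in V_n\subseteq V_k$. So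
$$W_k=\{y\in V_k:c_jy\in S_j\text{ for all }j\le k\}$$
is nonempty, and it is open because left translations are continuous. As $(V_k)$ is tame, $(W_k)$ has an accumulation point $y$. For each $j$ we have $c_jW_k\subseteq S_j$ for all $k\ge j$, and $y\in\mathrm{cl}\bigcup_{k\ge j}W_k$, so $c_jy\in\mathrm{cl}\,S_j$.

**(ii) A weak form of continuity of the virtual translation.** *For every chain $E_0,\dots,E_5$: $\ \mathrm{cl}\,T(E_5)\cap T(A\setminus\mathrm{cl}\,E_0)=\emptyset$.* (The chain here is arbitrary.)

Suppose $x$ lies in this intersection. By (T), applied to $H=T(E_5)$, there is a countable $C\subseteq A$ with $x\in\mathrm{cl}(T(E_5)\cap\mathrm{cl}\,C)$. Attach to each $d\in C$ an open set $S_d$ with $d\in T(S_d)$. If $d\in T(E_2)$, let $S_d=E_2$. Otherwise $d\in T(A\setminus E_2)\subseteq T(A\setminus\mathrm{cl}\,E_3)$, and we let $S_d=A\setminus\mathrm{cl}\,E_3$.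

*First use of (i): near $x$, no point of $C$ is of the first kind.* Apply (i) to the pairs $(d,S_d)$, $d\in C$, together with $(x,A\setminus\mathrm{cl}\,E_0)$, and obtain $y$. By (3), $xy\in A\setminus E_0$, so $xy\notin\mathrm{cl}\,E_1$. Since right translation by $y$ is continuous, there is an open $B\ni x$ with $By\cap\mathrm{cl}\,E_1=\emptyset$. If some $d\in C\cap B$ were in $T(E_2)$, then $dy\in\mathrm{cl}\,S_d=\mathrm{cl}\,E_2\subseteq E_1$, which is impossible. So $C\cap B\cap T(E_2)=\emptyset$.

*Second use of (i): near $x$, some point of $C$ must violate its own condition.* Since $B$ is a neighbourhood of $x$, there is $c\in B\cap T(E_5)\cap\mathrm{cl}\,C$. Apply (i) to the pairs $(d,S_d)$, $d\in C$, together with $(c,E_5)$, and obtain $y'$. Then $cy'\in\mathrm{cl}\,E_5\subseteq E_4$. The set $\{t\in B:ty'\in E_4\}$ is an open neighbourhood of $c$, and $c\in\mathrm{cl}\,C$, so there is $d\in C\cap B$ with $dy'\in E_4$. But $d\notin T(E_2)$, so $S_d=A\setminus\mathrm{cl}\,E_3$, and (3) gives $dy'\in\mathrm{cl}\,S_d\subseteq A\setminus E_3$. This contradicts $E_4\subseteq E_3$.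

**(iii) The dual statement.** *For every chain $E_0,\dots,E_5$: $\ T(E_5)\subseteq\mathrm{int}\,T(\mathrm{cl}\,E_0)$.*

Apply (ii) to the complementary chain $E_j^*=A\setminus\mathrm{cl}\,E_{5-j}$, $0\le j\le5$. It is a chain: by (3) and $\mathrm{cl}\,E_{5-j}\subseteq E_{4-j}$,
$$\mathrm{cl}\,E_{j+1}^*\subseteq A\setminus E_{4-j}\subseteq A\setminus\mathrm{cl}\,E_{5-j}=E_j^* .$$
By (3) again, $\mathrm{cl}\,E_0^*=\mathrm{cl}(A\setminus\mathrm{cl}\,E_5)\subseteq A\setminus E_5$, so $E_5\subseteq A\setminus\mathrm{cl}\,E_0^*$ and $T(E_5)\subseteq T(A\setminus\mathrm{cl}\,E_0^*)$. Now (ii) for the chain $E_j^*$, with $E_5^*=A\setminus\mathrm{cl}\,E_0$, gives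
$$\mathrm{cl}\,T(A\setminus\mathrm{cl}\,E_0)\cap T(E_5)=\emptyset .$$
Since $T(A\setminus\mathrm{cl}\,E_0)=A\setminus T(\mathrm{cl}\,E_0)$, the complement of its closure is $\mathrm{int}\,T(\mathrm{cl}\,E_0)$.

**(iv) The contradiction.** We now find an actual $x$ that the virtual limit must send into $E_0$, while each $y_n$ sends it outside $E_0$. Return to the chain $E_0,\dots,E_{12}$. By (iii) for $E_7,\dots,E_{12}$,
$$T(E_{12})\subseteq\mathrm{int}\,T(\mathrm{cl}\,E_7)\subseteq D,\qquad\text{where } D:=\mathrm{int}\,T(E_6).$$
By (ii) for $E_1,\dots,E_6$,
$$\mathrm{cl}\,T(E_6)\subseteq A\setminus T(A\setminus\mathrm{cl}\,E_1)=T(\mathrm{cl}\,E_1)\subseteq T(E_0).$$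
For each $i$ we have $x_iy_n\in P=E_{12}$ for all $n>i$. As $q$ is nonprincipal, $x_i\in T(E_{12})\subseteq D$. Put
$$W_k=\{x\in U_k\cap D:xy_n\notin\mathrm{cl}\,E_0\text{ for all }n<k\}.$$
This set is open, since right translations are continuous and only finitely many $n$ occur. It contains $x_k$, since for $n<k$ we have $x_ky_n\notin O\supseteq\mathrm{cl}\,E_0$. As $(U_k)$ is tame, $(W_k)$ has an accumulation point $x$. On the one hand, $x\in\mathrm{cl}\,D\subseteq\mathrm{cl}\,T(E_6)\subseteq T(E_0)$. On the other hand, for each $n$ and all $k>n$ we have $W_ky_n\subseteq A\setminus\mathrm{cl}\,E_0$, so $xy_n\in\mathrm{cl}(A\setminus\mathrm{cl}\,E_0)\subseteq A\setminus E_0$ by (3). Thus $\{n:xy_n\in E_0\}$ is empty and $x\notin T(E_0)$, a contradiction. $\square$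

## 6. Quasi-continuity of multiplication

We now obtain (1) in general, in both variables. Note the asymmetry: one factor is a full neighbourhood of its point, the other only a nonempty open set nearby.

**Lemma 4.** Let $ab\in O'$ with $O'$ open.

1. For every open $U_0\ni a$ there are a nonempty open $U\subseteq U_0$ and an open $V\ni b$ with $UV\subseteq O'$.
2. For every open $V_0\ni b$ there are a nonempty open $V\subseteq V_0$ and an open $U\ni a$ with $UV\subseteq O'$.

*Proof.* Statement (2) is (1) for $A^{op}$ and the product $b*a=ab$. Suppose (1) fails for some $U_0$.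

**Step 1: set-up.** Choose an open $O\ni ab$ with $\mathrm{cl}\,O\subseteq O'$, and take $P$ from Lemma 3 for $p=ab\in O$. Let $(G_n)$ be a tame sequence of open neighbourhoods of $b$ (Lemma 2). We control the left factors by a play and the right factors by $(G_n)$. Player $\beta$ starts with an open $B_1$ such that $a\in B_1\subseteq U_0$ and $B_1b\subseteq P$; $\alpha$ answers $U_1$. Put $V_1=G_1$.

**Step 2: build the pattern.** Suppose we have $\alpha$'s move $U_n\subseteq U_0$ and an open $V_n\ni b$. As (1) fails, there are $x_n\in U_n$, $y_n\in V_n$ with $x_ny_n\notin O'$. Let $\beta$ play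
$$B_{n+1}=\{x\in U_n:xy_n\notin\mathrm{cl}\,O\},$$
which is open and contains $x_n$; $\alpha$ answers $U_{n+1}$. Put
$$V_{n+1}=\{y\in V_n\cap G_{n+1}:x_ny\in P\}.$$
It is open and contains $b$, since $x_nb\in B_1b\subseteq P$.

**Step 3: check (2).** $(U_n)$ is tame because $\alpha$'s strategy wins; $(V_n)$ is tame because it is decreasing and $V_n\subseteq G_n$. If $i<n$, then $y_n\in V_n\subseteq V_{i+1}$, so $x_iy_n\in P$. If $i>n$, then $x_i\in U_i\subseteq B_{n+1}$, so $x_iy_n\notin O$. This is a triangular pattern for $(P,O)$, contradicting Lemma 3. $\square$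

## 7. Inversion, in two stages

The two stages are really different. In $\mathbb S$ the set $-[0,1)=(-1,0]$ has nonempty interior, and likewise for every nonempty open set, so the first stage (Lemma 5) holds there. But no nonempty open $U\subseteq[0,1)$ satisfies $-U\subseteq[0,1)$, so the second stage (Lemma 6) fails.

**Lemma 5.** For every nonempty open $O'\subseteq A$, $\ \mathrm{int}(O'^{-1})\ne\emptyset$.

*Proof.* If $c\in O'$, then $O'^{-1}=(c^{-1}O')^{-1}c^{-1}$ is a translate of $(c^{-1}O')^{-1}$, and $e\in c^{-1}O'$. So we may assume $e\in O'$. Suppose $\mathrm{int}(O'^{-1})=\emptyset$.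

**Step 1: use quasi-continuity at $(e,e)$.** Choose an open $O\ni e$ with $\mathrm{cl}\,O\subseteq O'$. By Lemma 4(2) there are an open $U'\ni e$ and a nonempty open $M$ with $U'M\subseteq O$. Fix $w\in M$.

**Step 2: what the assumption gives.** *Every nonempty open $U$ contains some $y$ with $y^{-1}w\notin O'$.* Otherwise $(w^{-1}U)^{-1}=U^{-1}w\subseteq O'$, so the nonempty open set $w^{-1}U$ lies in $O'^{-1}$, against the assumption.

**Step 3: a play in which consecutive points have bad quotients.** Let $B_1=A$, let $\alpha$ answer $U_1$, and pick $x_1\in U_1$. Given $x_n\in U_n$, let $\beta$ play an open $B_{n+1}\ni x_n$ with $\mathrm{cl}\,B_{n+1}\subseteq U_n$ and $B_{n+1}\subseteq x_nU'$; $\alpha$ answers $U_{n+1}$. Apply Step 2 to $x_n^{-1}U_{n+1}$ to get $y$ there with $y^{-1}w\notin O'$, and put $x_{n+1}=x_ny\in U_{n+1}$. Then $x_{n+1}^{-1}x_nw=y^{-1}w\notin O'$. The map $t\mapsto x_{n+1}^{-1}tw$ is continuous and sends $x_n$ outside $\mathrm{cl}\,O$, so there is an open $W_n$ with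
$$x_n\in W_n\subseteq U_n,\qquad x_{n+1}^{-1}W_nw\cap\mathrm{cl}\,O=\emptyset.\tag{4}$$

**Step 4: an accumulation point contradicts (4).** Let $z$ be an accumulation point of $(W_n)$. For all $n$, $z\in\mathrm{cl}\,U_{n+1}\subseteq\mathrm{cl}\,B_{n+1}\subseteq U_n$. Hence $z\in U_{n+2}\subseteq B_{n+2}\subseteq x_{n+1}U'$, that is, $x_{n+1}^{-1}z\in U'$ for all $n$. The set $zMw^{-1}$ is an open neighbourhood of $z$, so for some $n$ there is $t\in W_n\cap zMw^{-1}$, that is, $z^{-1}tw\in M$. Then
$$x_{n+1}^{-1}tw=(x_{n+1}^{-1}z)(z^{-1}tw)\in U'M\subseteq O,$$
which contradicts (4). $\square$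

**Lemma 6.** If $a\in U_0$ and $a^{-1}\in O$ with $U_0,O$ open, there is a nonempty open $U\subseteq U_0$ with $U^{-1}\subseteq O$.

*Proof.* **Step 1: reduce to $a=e$.** The sets $a^{-1}U_0$ and $Oa$ are open and contain $e$. If $U_e\subseteq a^{-1}U_0$ is nonempty and open with $U_e^{-1}\subseteq Oa$, then $U=aU_e\subseteq U_0$ and $U^{-1}=U_e^{-1}a^{-1}\subseteq O$. For $a=e$ the claim says that every open neighbourhood of $e$ meets $\mathrm{int}(N^{-1})$, for each open $N\ni e$. Suppose it fails for $N$: there is an open $N_1$ with $e\in N_1\subseteq N$ and $N_1\cap\mathrm{int}(N^{-1})=\emptyset$.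

**Step 2: almost all of $N_1$ is inverted out of $N_1$.** Let $G$ be the union of all open $Q\subseteq N_1$ with $Q^{-1}\cap N_1=\emptyset$. Then $G$ is open and $G^{-1}\cap N_1=\emptyset$. We claim that $G$ is dense in $N_1$. Let $Q\subseteq N_1$ be nonempty and open. By Lemma 5, $Z=\mathrm{int}(Q^{-1})$ and $Q'=\mathrm{int}(Z^{-1})$ are nonempty. From $Z\subseteq Q^{-1}$ we get $Q'\subseteq Z^{-1}\subseteq Q$. Moreover $Q'^{-1}\subseteq Z\subseteq\mathrm{int}(N^{-1})$, which is disjoint from $N_1$. So $Q'\subseteq G$, and $Q$ meets $G$.

**Step 3: two interlocked plays.** Take $P$ from Lemma 3 for $e\in N_1$, so $P\subseteq N_1$. We want points $x_n$ such that $x_i^{-1}x_n\in G\cap P$ whenever $i<n$. We also need the points $x_n$ and their inverses to lie in tame sequences, so we run two plays: in play I $\alpha$'s moves are called $X_n$, in play II they are called $D_n$. Put $R_0=A$. At stage $n\ge1$: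

* In play I, $\beta$ plays $R_{n-1}$ and $\alpha$ answers $X_n$.
* In play II, $\beta$ plays $\mathrm{int}(X_n^{-1})$, nonempty by Lemma 5, and $\alpha$ answers $D_n$.
* The set $\mathrm{int}(D_n^{-1})$ is nonempty by Lemma 5, and it is contained in $X_n$ since $D_n\subseteq X_n^{-1}$. Pick $x_n\in\mathrm{int}(D_n^{-1})$, and put $y_n=x_n^{-1}\in D_n$ and
$$R_n=\mathrm{int}(D_n^{-1})\cap x_n(G\cap P).$$

The open set $R_n$ is nonempty: $\mathrm{int}(D_n^{-1})\cap x_nP$ is an open neighbourhood of $x_n$ contained in $x_nN_1$, and $x_nG$ is dense in $x_nN_1$ because left translation is a homeomorphism. The moves are legal: $R_n\subseteq X_n$, and from $X_{n+1}\subseteq R_n\subseteq D_n^{-1}$ we get $\mathrm{int}(X_{n+1}^{-1})\subseteq D_n$.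

**Step 4: check (2).** Both $(X_n)$ and $(D_n)$ are tame, with $x_n\in X_n$ and $y_n\in D_n$. For $i<n$ we have $x_n\in X_n\subseteq R_{n-1}\subseteq R_i\subseteq x_i(G\cap P)$, so
$$x_i^{-1}x_n\in G\cap P\qquad(i<n).\tag{5}$$
Hence $y_ix_n=x_i^{-1}x_n\in P$ for $i<n$. For $i>n$, (5) with the roles of $i$ and $n$ exchanged gives $x_n^{-1}x_i\in G$, so $y_ix_n=(x_n^{-1}x_i)^{-1}\in G^{-1}$ and $y_ix_n\notin N_1$. With left factors $y_i\in D_i$ and right factors $x_n\in X_n$, this is a triangular pattern for $(P,N_1)$, contradicting Lemma 3. $\square$

## 8. Joint continuity: end of the proof of Theorem 2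

In the metrizable case a point of joint continuity came from intersecting countably many dense open sets, with one set for each $1/m$. Here a target $O_1$ is treated one at a time, and we ask for less: one pair of open sets whose product lies in $O_1$ and which contain mutually inverse points.

**Lemma 7.** For every open $O_1\ni e$ there are open $V',U'$ with $V'U'\subseteq O_1$ and some $v\in V'$ with $v^{-1}\in U'$.

*Proof.* Suppose this fails for $O_1$. Then $V'U'\not\subseteq O_1$ whenever $V',U'$ are open and some $v\in V'$ has $v^{-1}\in U'$.

**Step 1: two plays again.** Choose an open $O\ni e$ with $\mathrm{cl}\,O\subseteq O_1$, and take $P$ from Lemma 3 for $e\in O$. Put $R_0=A$. At stage $n\ge1$: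

* In play I, $\beta$ plays $R_{n-1}$ and $\alpha$ answers $X_n$. In play II, $\beta$ plays $\mathrm{int}(X_n^{-1})$ (nonempty by Lemma 5) and $\alpha$ answers $D_n$.
* Let $S_n=\mathrm{int}(D_n^{-1})$. It is nonempty by Lemma 5, $S_n\subseteq X_n$ since $D_n\subseteq X_n^{-1}$, and $S_n^{-1}\subseteq D_n$. So every $v\in S_n$ has $v^{-1}\in D_n$, and by assumption $S_nD_n\not\subseteq O_1$. Pick $x_n\in S_n$, $y_n\in D_n$ with $x_ny_n\notin O_1$.
* Put
$$S_n^*=\{x\in S_n:xy_n\notin\mathrm{cl}\,O\},\qquad D_n^*=\{y\in D_n:x_ny\in P\}.$$
Both are open. We have $x_n\in S_n^*$, and $x_n^{-1}\in D_n^*$ because $x_n^{-1}\in D_n$ and $x_nx_n^{-1}=e\in P$. By Lemma 6 at $a=x_n$ there is a nonempty open $R_n\subseteq S_n^*$ with $R_n^{-1}\subseteq D_n^*$.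

The moves are legal: $R_n\subseteq S_n\subseteq X_n$, and $X_{n+1}^{-1}\subseteq R_n^{-1}\subseteq D_n^*\subseteq D_n$, so $\mathrm{int}(X_{n+1}^{-1})\subseteq D_n$. The same inclusions give $D_{n+1}\subseteq D_n^*$.

**Step 2: check (2).** $(X_n)$ and $(D_n)$ are tame, $x_n\in X_n$, $y_n\in D_n$. For $i<n$: $y_n\in D_n\subseteq D_{i+1}\subseteq D_i^*$, so $x_iy_n\in P$. For $i>n$: $x_i\in X_i\subseteq X_{n+1}\subseteq R_n\subseteq S_n^*$, so $x_iy_n\notin O$. This contradicts Lemma 3. $\square$

*Proof of Theorem 2.* **Step 1: multiplication is jointly continuous.** It suffices to treat $(e,e)$: if $ab\in O$ with $O$ open, and $W,V$ are open neighbourhoods of $e$ with $WV\subseteq a^{-1}Ob^{-1}$, then $(aW)(Vb)\subseteq O$. Let $O_1\ni e$ be open, and take $V',U',v$ from Lemma 7.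

By Lemma 6 at the point $v^{-1}\in U'$, whose inverse $v$ lies in $V'$, there is a nonempty open $U_2\subseteq U'$ with $U_2^{-1}\subseteq V'$. Pick $u_0\in U_2$. By Lemma 4(1) at $(u_0,e)$, with $u_0e\in U'$ and the neighbourhood $U_2$ of $u_0$, there are a nonempty open $U\subseteq U_2$ and an open $V\ni e$ with $UV\subseteq U'$. Take $u\in U$. Then $u^{-1}\in U_2^{-1}\subseteq V'$, and
$$(u^{-1}U)\,V=u^{-1}(UV)\subseteq V'U'\subseteq O_1 ,$$
where $u^{-1}U$ and $V$ are open neighbourhoods of $e$.

**Step 2: inversion is continuous.** It suffices to treat $e$: if $a^{-1}\in O$ with $O$ open, and $W\ni e$ is open with $W^{-1}\subseteq Oa$, then $(aW)^{-1}=W^{-1}a^{-1}\subseteq O$. Let $O\ni e$ be open. By Step 1 there is an open $O'\ni e$ with $O'O'\subseteq O$. By Lemma 6 at $e$ there is a nonempty open $U\subseteq O'$ with $U^{-1}\subseteq O'$. For $u\in U$ the set $u^{-1}U$ is an open neighbourhood of $e$, and $(u^{-1}U)^{-1}=U^{-1}u\subseteq O'O'\subseteq O$. $\blacksquare$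

Together with Lemma 1 this proves Theorem 1.

## 9. Raikov completions and the proof of Theorem 3

From here on $A$ is a topological group ($T_1$, hence Tychonoff). We recall the notions in (c).

**Definition (Raikov completion).** The topological group $\rho A$ contains $A$ as a dense topological subgroup and is complete in its two-sided uniformity: a filter $p$ on $\rho A$ converges as soon as for each neighbourhood $W$ of $e$ there is $S\in p$ with $s^{-1}t\in W$ and $st^{-1}\in W$ for all $s,t\in S$.

**Definition (Čech-complete).** A Tychonoff space is Čech-complete if it is a $G_\delta$-set in its Čech–Stone compactification.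

We use that Čech-complete spaces are Baire, and Frolík's theorem (Engelking, *General Topology*, Thm 3.9.2) in the following direction. *If a Tychonoff space $X$ has open covers $\mathcal U_1,\mathcal U_2,\dots$ such that $\bigcap\mathcal F\ne\emptyset$ for every family $\mathcal F$ of closed sets with the finite intersection property which, for each $n$, has a member contained in a member of $\mathcal U_n$, then $X$ is Čech-complete.*

*Examples for (c).* For $A=\mathbb Q$ we have $\rho A=\mathbb R$, and (c) fails: $\{\sqrt2\}$ is a $G_\delta$-set missing $\mathbb Q$. For a positive example let $A\subseteq 2^{\mathbb R}$, with $2=\mathbb Z/2\mathbb Z$, be the group of functions with countable support. It is dense in the compact group $2^{\mathbb R}$, which is its completion. If $g\in\bigcap_nH_n$ with $H_n$ open, then each $H_n$ contains a basic neighbourhood of $g$ depending on finitely many coordinates. Let $a$ agree with $g$ on these countably many coordinates and be $0$ elsewhere; then $a\in A\cap\bigcap_nH_n$. So (c) holds.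

The implication (a)⇒(b) is Lemma 1.

### 9.1. From the game to Čech-completeness of the completion

Assume (b). The proof of Lemma 2 uses only regularity, translations and the strategy, so there is a tame sequence $(U_n)$ of open neighbourhoods of $e$ in $A$. The sets $V_n=U_n\cap U_n^{-1}$ form a tame sequence of symmetric open neighbourhoods of $e$.

**Step 1: the $V_n$ become totally bounded in the limit.** *For each neighbourhood $O$ of $e$ in $A$ there are $n$ and a finite $\Phi\subseteq A$ with $V_n\subseteq\Phi O$.* Otherwise choose inductively $x_n\in V_n\setminus\bigcup_{i<n}x_iO$. Take a symmetric open $O'\ni e$ with $O'^4\subseteq O$ and put $W_n=V_n\cap x_nO'\ni x_n$. Let $z$ be an accumulation point of $(W_n)$. Then $zO'$ meets $W_i$ and $W_n$ for some $i<n$. Hence $zO'$ meets $x_iO'$ and $x_nO'$, which gives $z\in x_iO'^2$ and $x_n\in zO'^2$. So $x_n\in x_iO'^4\subseteq x_iO$, a contradiction.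

**Step 2: the covers.** Let $\hat V_n=\mathrm{int}_{\rho A}\mathrm{cl}_{\rho A}V_n$. It is open, decreasing in $n$, and symmetric because inversion is a homeomorphism of $\rho A$. It contains $e$: if $V_n=L\cap A$ with $L$ open in $\rho A$, then $L\subseteq\mathrm{cl}_{\rho A}V_n$ by density of $A$, so $e\in L\subseteq\hat V_n$. Let $\mathcal U_n$ be the family of all open sets contained in some $x\hat V_n\cap\hat V_ny$ with $x,y\in\rho A$. It covers $\rho A$: for $g\in \rho A$ take $x=y=g$.

**Step 3: $\rho A$ is Čech-complete.** Let $\mathcal F$ be as in Frolík's theorem, and let $p$ be an ultrafilter on $\rho A$ containing $\mathcal F$. We show that $p$ is Cauchy. Let $O$ be a neighbourhood of $e$ in $\rho A$, and take an open $O_1\ni e$ with $\mathrm{cl}\,O_1\subseteq O\cap O^{-1}$. By Step 1 for $O_1\cap A$ there are $n$ and a finite $\Phi$ with $V_n\subseteq\Phi O_1$, so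
$$\hat V_n\subseteq\mathrm{cl}(\Phi O_1)=\Phi\,\mathrm{cl}\,O_1\subseteq\Phi O\cap\Phi O^{-1},$$
and by symmetry $\hat V_n=\hat V_n^{-1}\subseteq(\Phi O^{-1})^{-1}=O\Phi^{-1}$. Some member of $\mathcal F$ lies in some $x\hat V_n\cap\hat V_ny$, so $p$ contains $x\hat V_n\subseteq\bigcup_{f\in\Phi}xfO$ and $\hat V_ny\subseteq\bigcup_{f\in\Phi}Of^{-1}y$. These unions are finite and $p$ is an ultrafilter, so $p$ contains some $xfO$ and some $Of'^{-1}y$. For $s,t$ in the intersection of these two sets, $s^{-1}t\in O^{-1}O$ and $st^{-1}\in OO^{-1}$. Given a neighbourhood $W$ of $e$ we may choose $O$ with $O^{-1}O\cup OO^{-1}\subseteq W$. So $p$ is Cauchy and converges to some point of $\rho A$. This limit lies in each member of $\mathcal F$, because the members are closed and belong to $p$. Hence $\bigcap\mathcal F\neq\emptyset$.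

### 9.2. From the game to meeting all $G_\delta$-sets

We use Oxtoby's theorem (*The Banach–Mazur game and Banach category theorem*, Ann. of Math. Studies 39 (1957), 159–163). In the Banach–Mazur game on a space $X$, players I and II choose nonempty open sets $I_1\supseteq J_1\supseteq I_2\supseteq J_2\supseteq\cdots$. *If II has a strategy ensuring $\bigcap J_n\subseteq S$, then $S$ is residual in $X$.*

Here is the argument for this direction. Let $\sigma$ be the strategy. Choose a maximal family $\mathcal J_1$ of pairwise disjoint sets of the form $\sigma(I)$. Its union is dense: if a nonempty open $I$ missed it, $\sigma(I)\subseteq I$ could be added. For each member choose one $I$ that produces it. Given $\mathcal J_n$, in which each member $J$ ends a chosen position $\pi_J$, take for each $J$ a maximal pairwise disjoint family of sets $\sigma(\pi_J,I)$ with $\emptyset\neq I\subseteq J$ open. In the same way its union is dense in $J$. Collect these families into $\mathcal J_{n+1}$, choosing for each new member one $I$ and so its position. Then $\bigcap_n\bigcup\mathcal J_n$ is residual. For $x$ in it let $J_n$ be the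 unique member of $\mathcal J_n$ containing $x$. The position of $J_{n+1}$ extends that of a member of $\mathcal J_n$ containing $J_{n+1}\ni x$, which is $J_n$. So the positions form one play following $\sigma$, and $x\in\bigcap J_n\subseteq S$.

**Step 1: cosets of small subgroups.** Let $Q_n$ be symmetric open neighbourhoods of $e$ in $\rho A$ with $Q_{n+1}^2\subseteq Q_n$, and let $N=\bigcap_nQ_n$. This is a subgroup, since the $Q_n$ are symmetric and $NN\subseteq Q_{n+1}^2\subseteq Q_n$ for each $n$. *Claim: $AN$ is residual in $\rho A$.*

We give II a strategy. Given $I_n$, let $\beta$ play $I_n\cap A$ in $\mathcal G(A)$, which is nonempty by density, and let $\alpha$ answer $U_n$ by the winning strategy. Pick $h_n\in U_n$ and an open $U_n'\subseteq\rho A$ with $U_n'\cap A=U_n$, and let II play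
$$J_n=U_n'\cap I_n\cap h_nQ_n\ni h_n .$$
If $I_{n+1}\subseteq J_n$, then $I_{n+1}\cap A\subseteq U_n'\cap A=U_n$, so $\beta$'s moves are legal. Let $x\in\bigcap_nJ_n$. The sets $J_n\cap A\subseteq U_n$ are nonempty and open in $A$, and $(U_n)$ is tame, so $(J_n\cap A)$ has an accumulation point $z\in A$. For $n\ge2$ both $x$ and $z$ lie in
$$\mathrm{cl}\,J_n\subseteq h_n\,\mathrm{cl}\,Q_n\subseteq h_nQ_n^2\subseteq h_nQ_{n-1},$$
so $x^{-1}z\in Q_{n-1}^{-1}Q_{n-1}=Q_{n-1}^2\subseteq Q_{n-2}$ for $n\ge3$. Hence $x^{-1}z\in N$ and $x\in zN\subseteq AN$. Oxtoby's theorem gives the claim.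

**Step 2: every coset of $N$ meets $A$.** Let $g\in\rho A$. The sets $gQ_ng^{-1}$ satisfy the same assumptions as the $Q_n$, and their intersection is $gNg^{-1}$, so by Step 1 $A\,gNg^{-1}$ is residual. So is its right translate $AgN$. By 9.1 the space $\rho A$ is Čech-complete, hence Baire, so $AN\cap AgN\ne\emptyset$. From $am=a'gm'$ with $a,a'\in A$ and $m,m'\in N$ we get $g=a'^{-1}a\,mm'^{-1}\in AN$. Hence $gN\cap A\ne\emptyset$.

**Step 3: every nonempty $G_\delta$-set meets $A$.** Let $g\in H=\bigcap_nH_n$ with $H_n$ open in $\rho A$. Choose the $Q_n$ inductively, as in Step 1, with $gQ_n\subseteq H_n$. Then $\emptyset\ne gN\cap A\subseteq H\cap A$.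

This completes (b)⇒(c).

### 9.3. Building the feebly compact space

Assume (c). **Step 1: the space.** Let $K=\beta(\rho A)$ be the Čech–Stone compactification. By Čech-completeness $\rho A$ is a $G_\delta$-set in $K$. Put
$$Y=A\cup(K\setminus\rho A).$$
As a subspace of $K$ it is regular and $T_1$. Since $A$ is dense in $\rho A$ and $\rho A$ is dense in $K$, $A$ is dense in $K$ and in $Y$. Finally $A=Y\cap\rho A$ is a $G_\delta$-set in $Y$.

**Step 2: what must be shown.** It suffices that every sequence $(W_n)$ of nonempty open sets of $Y$ has an accumulation point in $Y$: an infinite locally finite family of nonempty open sets would give a sequence of distinct members without one. Let $W_n=\tilde W_n\cap Y$ with $\tilde W_n$ open in $K$, pick $g_n\in\tilde W_n\cap\rho A$, and let $g\in K$ be a cluster point of the sequence $(g_n)$, which exists by compactness.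

**Step 3: the case $g\notin\rho A$.** Then $g\in Y$. Every open $B\ni g$ in $K$ contains $g_n$ for infinitely many $n$. For these $n$ the nonempty open set $B\cap\tilde W_n$ meets the dense set $Y$, so $B\cap W_n\ne\emptyset$. So $g$ is an accumulation point of $(W_n)$.

**Step 4: the case $g\in\rho A$.** The point $g$ may fail to lie in $Y$, so we replace it by a nearby point of $A$. Choose inductively symmetric open $Q_n\ni e$ in $\rho A$ with $Q_{n+1}^2\subseteq Q_n$ and $g_nQ_n\subseteq\tilde W_n$, and let $N=\bigcap_nQ_n$, a subgroup. The set $gN=\bigcap_ngQ_n$ is a nonempty $G_\delta$-set in $\rho A$, so by (c) there is $a\in A\cap gN$, and then $g\in aN$.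

Let $B$ be an open neighbourhood of $a$ in $K$, and let $O\ni e$ be open in $\rho A$ with $aO\subseteq B$. The set $aON$ is open in $\rho A$ and contains $g$, so $g_n\in aON$ for infinitely many $n$. For such $n$ there is $m\in N$ with $g_nm\in aO\subseteq B$, and also $g_nm\in g_nQ_n\subseteq\tilde W_n$. So the open set $B\cap\tilde W_n$ is nonempty and meets the dense set $Y$, that is, $B\cap W_n\ne\emptyset$. Hence $a\in A\subseteq Y$ is an accumulation point of $(W_n)$. This proves (c)⇒(a).

**Step 5: the last assertion of Theorem 3.** Let $A$ be a semitopological group with (T). If (a) holds, then (b) holds by Lemma 1, whose proof does not use the group structure. If (b) holds, then $A$ is a topological group by Theorem 2, and it satisfies (c) by 9.1 and 9.2. If $A$ is a topological group satisfying (c), then (a) holds by Steps 1–4. $\blacksquare$
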